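# Monomial characters of composite degree and solvability

All groups are finite, all characters are complex, and $\operatorname{Irr}(G)$ is the set of irreducible characters of $G$. A character $\chi\in\operatorname{Irr}(G)$ is *monomial* if $\chi=\lambda^G$ for some subgroup $H\le G$ and some linear (that is, degree-one) character $\lambda$ of $H$. A *composite* number is an integer greater than $1$ that is not prime; in particular $1$ is neither prime nor composite.

## 1. The characters of $A_5$ and of $SL_2(3)$

The group $A_5$ has irreducible degrees $1,3,3,4,5$; indeed $1+9+9+16+25=60$. Which of these characters are monomial? If $\chi=\lambda^G$ with $\lambda$ linear on $H$, then $\chi(1)=|G:H|$. So a monomial character of degree $d$ requires a subgroup of index exactly $d$.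

*Degrees $3$, $3$ and $4$.* A subgroup of index $k>1$ in the simple group $A_5$ gives an embedding of $A_5$ into $\mathrm{Sym}(k)$. Since $60>4!$, there is no subgroup of index $3$ or $4$. These three characters are not monomial.

*Degree $5$.* Let $H=A_4$ be the stabilizer of a point and let $\lambda$ be a linear character of $H$ of order $3$, so that $V_4\le\ker\lambda$. The value $\lambda^G(x)$ is a sum of values of conjugates of $\lambda$, one term for each point fixed by $x$. At $1$ the value is $5$. At a double transposition there is one fixed point, and the value is $1$. At a $5$-cycle it is $0$. At a $3$-cycle there are two fixed points, and the value $a$ is a sum of two numbers from $\{\omega,\omega^2\}$, where $\omega=e^{2\pi i/3}$. Now $(123)$ is conjugate to its inverse in $A_5$, by $(12)(45)$, so $a$ is real; hence $a=\omega+\omega^2=-1$. The norm of $\lambda^G$ is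
$$\tfrac1{60}\bigl(25+15\cdot1+20\cdot 1+24\cdot 0\bigr)=1 .$$
So $\lambda^G$ is irreducible, and the character of degree $5$ is monomial.

Thus three characters of $A_5$ are not monomial: two of prime degree $3$ and one of composite degree $4$.

Compare $SL_2(3)=Q_8\rtimes C_3$, which is solvable. Its degrees are $1,1,1,2,2,2,3$. The largest abelian quotient of this group is $C_3$, so there is no subgroup of index $2$ and the characters of degree $2$ are not monomial. The character of degree $3$ comes from the quotient $A_4$, where it is induced from $V_4$. So non-monomial characters of *prime* degree do occur in solvable groups, and here there are no composite degrees at all.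

Taketa's theorem states that if every irreducible character of $G$ is monomial, then $G$ is solvable. The example of $SL_2(3)$ suggests that the prime degrees are harmless, and $A_5$ suggests that a nonsolvable group may always betray itself in a composite degree. One more test: $PSL_2(7)$ has degrees $1,3,3,6,7,8$. A monomial character of degree $6$ would embed this simple group in $\mathrm{Sym}(6)$, but $7$ divides $168$ and does not divide $6!$. Again a composite degree fails. This is Conjecture 5 of "Generalizations of M-groups", and it is true.

**Theorem A.** If every $\chi\in\operatorname{Irr}(G)$ of composite degree is monomial, then $G$ is solvable.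

The proof uses the classification of finite simple groups (CFSG). Two further results, on the derived length and on the sharpness of the hypothesis, are in Sections 9 and 10.

## 2. Kernels of induced characters and solvably induced characters

Here are the textbook facts we use.

*Kernels.* For $\varphi\in\operatorname{Irr}(H)$ one has $\varphi^G(1)=|G:H|\varphi(1)$ and
$$\ker(\varphi^G)=\bigcap_{g\in G}(\ker\varphi)^g,\qquad \ker(1_H^G)=\operatorname{core}_G(H)=\bigcap_{g\in G} H^g. \tag{1}$$
Indeed $\varphi^G(x)=\frac1{|H|}\sum_{g}\varphi^\circ(gxg^{-1})$, where $\varphi^\circ$ is $\varphi$ extended by $0$. As $|\varphi^\circ|\le\varphi(1)$, the sum equals $|G:H|\varphi(1)$ exactly when every $gxg^{-1}$ lies in $\ker\varphi$. The kernel of a character is the intersection of the kernels of its irreducible constituents, and the kernels of all irreducible characters of a group intersect in $1$.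

*Clifford's theorem.* If $M\trianglelefteq G$ and $\chi\in\operatorname{Irr}(G)$, then $\chi_M=e(\theta_1+\dots+\theta_t)$, where the $\theta_i$ form a $G$-orbit in $\operatorname{Irr}(M)$. So $\chi(1)=e\,t\,\theta_1(1)$. Moreover, if $T$ is the stabilizer of $\theta_1$, then $\chi=\psi^G$ for some $\psi\in\operatorname{Irr}(T)$ with $\psi_M=e\theta_1$.

*Perfect groups.* If $M=M'$, every linear character of $M$ is trivial, and every solvable quotient of $M$ is trivial.

*Small index.* If a nonabelian simple group $S$ has a proper subgroup of index at most $k$, then $S$ embeds in $\mathrm{Sym}(k)$.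

For $M\trianglelefteq G$, set
$$\operatorname{Irr}(G|M)=\{\chi\in\operatorname{Irr}(G): M\not\le\ker\chi\}.$$
For example, $\operatorname{Irr}(S_5|A_5)$ consists of all irreducible characters of $S_5$ except $1$ and the sign. Let $N^{(\infty)}$ be the last term of the derived series of $N$. It is perfect and characteristic in $N$, and it is trivial exactly when $N$ is solvable. Let $\operatorname{cd}(G)$ be the set of irreducible character degrees of $G$.

**Definition (solvably induced).** A character $\chi\in\operatorname{Irr}(G)$ is *solvably induced* if $\chi=\varphi^G$ for some $H\le G$ and $\varphi\in\operatorname{Irr}(H)$ with $H/\ker\varphi$ solvable.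

A monomial character is solvably induced, because $H/\ker\lambda$ is cyclic when $\lambda$ is linear. The converse fails: in a solvable group every irreducible character is solvably induced (take $H=G$), including the non-monomial characters of degree $2$ of $SL_2(3)$. The characters of $A_5$ of degrees $3$ and $4$ are not solvably induced. With $H=A_5$ the quotient $H/\ker\varphi\cong A_5$ is not solvable, and a proper $H$ would have index dividing $3$ or $4$, hence at most $4$.

**Theorem B.** Let $N\trianglelefteq G$. If every $\chi\in\operatorname{Irr}(G|N^{(\infty)})$ of composite degree is solvably induced, then $N$ is solvable.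

(The converse is trivial: if $N$ is solvable, then $N^{(\infty)}=1$ and $\operatorname{Irr}(G|1)=\varnothing$. So this characterizes solvability of $N$.) Theorem A is Theorem B with $N=G$, since monomial characters are solvably induced. The advantage of Theorem B is that its hypothesis behaves well under quotients, as follows.

Write $(*)_{G,M}$ for the statement: *every $\chi\in\operatorname{Irr}(G|M)$ of composite degree is solvably induced.*

**Inflation.** If $L,M\trianglelefteq G$, then $(*)_{G,M}$ implies $(*)_{G/L,\,ML/L}$.

*Proof.* View $\operatorname{Irr}(G/L)$ as a subset of $\operatorname{Irr}(G)$. Let $\chi\in\operatorname{Irr}(G/L\,|\,ML/L)$. As $L\le\ker\chi$ and $ML\not\le\ker\chi$, we get $M\not\le\ker\chi$, so $\chi\in\operatorname{Irr}(G|M)$. If $\chi(1)$ is composite, then $\chi=\varphi^G$ with $\varphi\in\operatorname{Irr}(H)$ and $H/\ker\varphi$ solvable. By (1), $L\le\ker\chi\le\ker\varphi\le H$. So $\varphi$ is a character of $H/L$ that induces $\chi$ on $G/L$, and the quotient by its kernel is still $H/\ker\varphi$. $\square$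

## 3. The least-degree argument and the obstruction at prime degree

The sensible first attempt is to imitate the proof of Taketa's theorem. Here is its engine, in the form we need.

**Lemma 1.** Let $M\trianglelefteq G$ be perfect and let $\chi=\varphi^G\in\operatorname{Irr}(G|M)$ with $\varphi\in\operatorname{Irr}(H)$ and $H/\ker\varphi$ solvable. Then $M\not\le H$, and $M\cap H$ is a proper subgroup of $M$ whose index divides $\chi(1)$.

*Proof.* Suppose $M\le H$. Then $M\ker\varphi/\ker\varphi$ is perfect, and it is solvable as a subgroup of $H/\ker\varphi$. So it is trivial and $M\le\ker\varphi$. As $M$ is normal, $M$ lies in every conjugate of $\ker\varphi$, so $M\le\ker\chi$ by (1), a contradiction. Finally, $MH$ is a subgroup and $|M:M\cap H|=|MH:H|$ divides $|G:H|$, which divides $\chi(1)=|G:H|\varphi(1)$. $\square$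

**Lemma 2.** Let $1\ne M\trianglelefteq G$ be perfect and let $\chi\in\operatorname{Irr}(G|M)$ have least degree in $\operatorname{Irr}(G|M)$. Then $\chi$ is not solvably induced.

*Proof.* Suppose $\chi=\varphi^G$ as in Lemma 1. Then $M\not\le H$, so $M\not\le\operatorname{core}_G(H)=\ker(1_H^G)$. Hence some irreducible constituent $\psi$ of $1_H^G$ lies in $\operatorname{Irr}(G|M)$. It is not $1_G$, and $1_G$ is also a constituent of $1_H^G$. So
$$\psi(1)\le|G:H|-1<|G:H|\le\chi(1),$$
contrary to the choice of $\chi$. $\square$

Taketa's theorem follows at once: if $G$ is not solvable, apply Lemma 2 with $M=G^{(\infty)}\neq1$ to get a character that is not solvably induced, hence not monomial.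

Under the hypothesis of Theorem A the same argument stops at one precise point. The least degree in $\operatorname{Irr}(G|M)$ may be prime, and then nothing is assumed about the character that Lemma 2 produces. This happens for $A_5$, where the least degree is $3$. Nor can we simply apply the argument to the least *composite* degree: the constituent $\psi$ found in the proof would have smaller degree, but that degree could be prime, and then there is no contradiction. In $PSL_2(7)$ the character of degree $8$ is induced from a linear character of the Borel subgroup $B$ of index $8$, and $1_B^G=1+\psi$ with $\psi(1)=7$.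

The way past this is to read the obstruction as information. If the least degree is a prime $p$, then $G$ has a very small character that is faithful on a perfect section, and this leaves room for only one simple factor.

## 4. A prime least degree leaves one simple factor

Suppose Theorem B fails for $(G,N)$.

**Step 1: pass to a minimal normal subgroup.** Put $R=N^{(\infty)}$. Then $R\ne1$ is perfect and normal in $G$, and $(*)_{G,R}$ holds. Let $L<R$ be maximal among the normal subgroups of $G$ properly contained in $R$, and put $\bar G=G/L$, $M=R/L$. Then $M$ is a perfect minimal normal subgroup of $\bar G$, so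
$$M=S_1\times\dots\times S_k$$
with isomorphic nonabelian simple groups $S_i$. By inflation, $(*)_{\bar G,M}$ holds.

**Step 2: show that $k=1$.** The set $\operatorname{Irr}(\bar G|M)$ is not empty, because $M\ne1$ and the kernels of all irreducible characters intersect in $1$. Let $\chi$ have least degree in it. By Lemma 2, $\chi$ is not solvably induced, so by $(*)_{\bar G,M}$ its degree is not composite. The degree is not $1$, since otherwise $M=M'\le\ker\chi$. So $\chi(1)=p$ is prime.

By Clifford's theorem the constituents of $\chi_M$ have a common degree dividing $p$. If that degree were $1$, then $M=M'$ would lie in the kernels of all of them, hence in $\ker\chi$. So the common degree is $p$, and $\chi_M$ is irreducible. Now $M\cap\ker\chi$ is normal in $\bar G$ and proper in $M$, so it is trivial, and $\chi_M$ is faithful. Write $\chi_M=\theta_1\times\dots\times\theta_k$ with $\theta_i\in\operatorname{Irr}(S_i)$. Faithfulness gives $\theta_i\neq1$ for every $i$, and as $S_i$ is perfect, $\theta_i(1)>1$. Since $\prod_i\theta_i(1)=p$ is prime, $k=1$ and $M=S$ is simple.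

(To see what is being excluded, take $\bar G=A_5\wr C_2$ and $M=A_5\times A_5$. A nontrivial character of one factor induces to degree $2\theta(1)$, and the least degree in $\operatorname{Irr}(\bar G|M)$ is $2\cdot3=6$: the others come from $\theta\times\theta'$ with both factors nontrivial and have degree at least $9$. So the least degree is composite, and Lemma 2 contradicts $(*)$ directly.)

**Step 3: remove the centralizer.** Put $C=C_{\bar G}(S)$. As $S\cap C=Z(S)=1$, the group $\bar G/C$ embeds in $\operatorname{Aut}(S)$ and contains $SC/C\cong S$. By inflation with $L=C$, $(*)_{\bar G/C,\,SC/C}$ holds. Rename $\bar G/C$ as $G$. From now on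
$$S\le G\le\operatorname{Aut}(S),\qquad S\ \text{nonabelian simple},\qquad (*)_{G,S}\ \text{holds}. \tag{2}$$

We use (2) through two consequences.

**(F1)** If $\psi\in\operatorname{Irr}(G|S)$ has composite degree, then $S$ has a proper subgroup $K$ whose index divides $\psi(1)$.

This is $(*)_{G,S}$ together with Lemma 1, with $K=S\cap H$.

**(F2)** The least degree in $\operatorname{Irr}(G|S)$ is a prime $p$, and a character of that degree restricts irreducibly to $S$. In particular $S$ has a nontrivial irreducible character of prime degree $p$, and $p$ divides $|S|$.

This is the argument of Step 2 applied to $(G,S)$; the last clause holds since irreducible degrees divide the group order.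

The task is now concrete: for each simple $S$ and each $G$ as in (2), exhibit a character in $\operatorname{Irr}(G|S)$ of composite degree $d$ such that no proper subgroup of $S$ has index dividing $d$, or contradict (F2). By CFSG, $S$ is an alternating group, a sporadic group or the Tits group, or a group of Lie type $S=\mathbf G^F/Z(\mathbf G^F)$ with $\mathbf G$ simple simply connected and $\mathbf G^F$ perfect. (The derived groups of $B_2(2)$, $G_2(2)$, ${}^2G_2(3)$, ${}^2F_4(2)$ are $A_6$, $PSU_3(3)$, $PSL_2(8)$ and the Tits group, so they give nothing further.)

## 5. The groups $PSL_2(r)$, $r\ge5$ prime: degree $r-1$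

The purpose of this section is to exclude $S=PSL_2(r)$ with $r\ge5$ prime, generalizing the treatment of degree $4$ of $A_5\cong PSL_2(5)$ and of degree $6$ of $PSL_2(7)$.

Here $\operatorname{Aut}(S)=PGL_2(r)$ and $|PGL_2(r):S|=2$, so $G$ is $PSL_2(r)$ or $PGL_2(r)$. Both have an irreducible character of degree $r-1$. For $PGL_2(r)$ there are $(r-1)/2$ cuspidal characters of this degree. For $PSL_2(r)$, recall that a character $\theta$ of the cyclic torus of order $r+1$ in $SL_2(r)$ with $\theta^2\neq1$ gives a cuspidal character of $SL_2(r)$ of degree $r-1$ on which $-1$ acts as the scalar $\theta(-1)$. Take $\theta$ to be the square of a generator of the character group of the torus. Then $\theta$ has order $(r+1)/2\ge3$, so $\theta^2\ne1$. And $\theta(-1)=1$, so the cuspidal character is a character of $PSL_2(r)$.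

Let $\psi\in\operatorname{Irr}(G)$ have degree $r-1$. As $G/S$ is abelian and $\psi(1)>1$, we have $\psi\in\operatorname{Irr}(G|S)$. The degree $r-1$ is even and at least $4$, hence composite. By (F1), $S$ has a proper subgroup of index at most $r-1$, so $S$ embeds in $\mathrm{Sym}(r-1)$, and $r$ divides $(r-1)!$. This is a contradiction. In particular $A_5\cong PSL_2(5)$ and $PSL_3(2)\cong PSL_2(7)$ are excluded.

## 6. Alternating groups: the partitions $(n-1,1)$ and $(n-2,2)$

**Step 1: exclude $A_6\cong PSL_2(9)$.** This case is separate because $\operatorname{Aut}(A_6)$ is larger than $S_6$. We have $\operatorname{Aut}(S)=P\Gamma L_2(9)$, which acts on the $10$ points of the projective line over $\mathbb F_9$, and $S=PSL_2(9)$ is already $2$-transitive on them. Let $\pi$ be the permutation character of $G$. Then $\pi-1_G$ restricts irreducibly to $S$, so it is an element of $\operatorname{Irr}(G|S)$ of degree $9$ (it extends the Steinberg character of $PSL_2(9)$; see Section 8). By (F1), $A_6$ has a subgroup of index $3$ or $9$. Index $3$ would embed $A_6$ in $S_3$. A subgroup of index $9$ has order $40$. The number of its Sylow $5$-subgroups is $\equiv1\pmod 5$ and divides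 $8$, so it is $1$, and a Sylow $5$-subgroup $P$ is normal. But $A_6$ has $144$ elements of order $5$, hence $36$ Sylow $5$-subgroups, so $|N_{A_6}(P)|=360/36=10<40$. Contradiction.

Now let $S=A_n$ with $n\ge5$, $n\ne6$. Then $G\in\{A_n,S_n\}$.

**Step 2: show that $n-1$ is prime.** The character of $S_n$ labelled $(n-1,1)$ is the permutation character minus $1$. It has degree $n-1$ and is irreducible on $A_n$, which is $2$-transitive. Its restriction to $G$ lies in $\operatorname{Irr}(G|S)$. If $n-1$ is composite, (F1) gives a proper subgroup of $A_n$ of index at most $n-1$, so $A_n$ embeds in $S_{n-1}$ and $n!/2\le(n-1)!$, that is $n\le2$. Hence $n-1=p$ is prime. As $p\ge4$, it is odd, so $n=2m$ is even, and since $n\neq6$ we have $n\ge8$.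

**Step 3: find a subgroup $K$ containing a $p$-cycle.** The character labelled $(n-2,2)$ is irreducible on $A_n$, because its partition is not self-conjugate (the conjugate is $(2,2,1^{n-4})$ and $n>4$). Its degree is
$$d=\frac{n(n-3)}2=m(2m-3),$$
which is composite. By (F1) there is a proper subgroup $K<A_n$ with $|A_n:K|$ dividing $d$. Since
$$2d=(p+1)(p-2)\equiv-2\pmod p$$
and $p$ is odd, $p\nmid d$. So $p$ divides $|K|$, and $K$ contains an element of order $p=n-1$. As $2p>n$, it is a $p$-cycle. It fixes one point, $\alpha$.

**Step 4: show that $K$ is primitive.** If $K$ fixes a point, that point is $\alpha$, so $K$ lies in a copy of $A_{n-1}$. Then $n$ divides $|A_n:K|$, which divides $n(n-3)/2$. But $n-3$ is odd, so this is impossible. Hence $K$ does not fix $\alpha$; since the $p$-cycle is transitive on the other $p$ points, $K$ is transitive. The stabilizer $K_\alpha$ contains the $p$-cycle and is transitive on the remaining points. So $K$ is $2$-transitive, hence primitive.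

**Step 5: exclude $n=8$.** Here $d=20$ is prime to $3$, so $K$ contains a Sylow $3$-subgroup of $A_8$. It has order $9$ and is generated by two disjoint $3$-cycles. So the primitive group $K$ contains a $3$-cycle, and Jordan's theorem gives $K\ge A_8$, a contradiction.

**Step 6: exclude $n>8$.** As $n$ is even and $n-1$ is prime, $n\neq10$, so $n\ge12$ and $m\ge6$. Bochert's theorem (Wielandt, *Finite Permutation Groups*, Thm 14.2) says that a primitive group of degree $n$ not containing $A_n$ has index at least $\lfloor(n+1)/2\rfloor!$ in $S_n$. Here this number is $m!$, so
$$|A_n:K|\ge\frac{m!}2>m(2m-3)=d .$$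
The strict inequality says $(m-1)!>4m-6$. For $m=6$ it reads $120>18$. If it holds for $m\ge6$, then $m!>m(4m-6)\ge6(4m-6)>4m-2$, so it holds for $m+1$. This contradicts $|A_n:K|\mid d$. All alternating groups are excluded.

## 7. Sporadic groups and the Tits group

All data in this section are from the ATLAS (Conway et al., *Atlas of Finite Groups*).

**Step 1: use the prime least degree.** By (F2), $S$ has an irreducible character of prime degree $p$ dividing $|S|$. So the least degree $m(S)$ of a nontrivial irreducible character of $S$ is at most the largest prime divisor $\pi(S)$ of $|S|$. The following groups violate this.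

| $S$ | $m(S)$ | $\pi(S)$ | $S$ | $m(S)$ | $\pi(S)$ | $S$ | $m(S)$ | $\pi(S)$ |
|---|---|---|---|---|---|---|---|---|
| $M_{22}$ | 21 | 11 | $He$ | 51 | 17 | $Fi_{24}'$ | 8671 | 29 |
| $J_1$ | 56 | 19 | $Ru$ | 378 | 29 | $HN$ | 133 | 19 |
| $J_2$ | 14 | 7 | $Suz$ | 143 | 13 | $Ly$ | 2480 | 67 |
| $J_3$ | 85 | 19 | $O'N$ | 10944 | 31 | $Th$ | 248 | 31 |
| $J_4$ | 1333 | 43 | $Co_1$ | 276 | 23 | $B$ | 4371 | 47 |
| $HS$ | 22 | 11 | $Fi_{22}$ | 78 | 13 | $M$ | 196883 | 71 |
| $McL$ | 22 | 11 | $Fi_{23}$ | 782 | 23 | ${}^2F_4(2)'$ | 26 | 13 |

**Step 2: treat the six remaining groups by (F1).** These are $M_{11},M_{12},M_{23},M_{24},Co_2,Co_3$. All except $M_{12}$ have trivial outer automorphism group, so $G=S$ for them. In each case we name a composite degree that no index of a proper subgroup divides. If $K<S$ is proper and lies in a maximal subgroup $X$, then $|S:X|$ divides $|S:K|$, so it is enough to look at maximal subgroups.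

- $M_{11}$, degree $10$. A proper subgroup of index at most $10$ would give $11\mid10!$.
- $M_{23}$, degree $22$. A proper subgroup of index at most $22$ would give $23\mid22!$.
- $M_{12}$, degree $45$. There is a unique irreducible character of degree $45$, so it is invariant in $G$. As $G/S$ is cyclic, it extends to $G$. Maximal subgroups of $M_{12}$ have index $12$ or at least $66$, and $12\nmid45$.
- $M_{24}$, degree $45$. Maximal subgroups have index $24$ or at least $276$, and $24\nmid45$.
- $Co_3$, degree $253=11\cdot23$. The minimal index of a proper subgroup is $276$.
- $Co_2$, degree $253$. The minimal index of a proper subgroup is $2300$.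

Each contradicts (F1).

## 8. Groups of Lie type: the Steinberg character and subgroups of prime power index

Let $S$ be of Lie type and not among the groups already excluded. We want a composite degree, available for every $G$ between $S$ and $\operatorname{Aut}(S)$, whose divisors are rarely indices of subgroups. The Steinberg character has a prime power degree, and simple groups with subgroups of prime power index are completely listed. We use three published results.

**Steinberg extension** (P. Schmid, J. Algebra 150 (1992) 254–256; W. Feit, Contemp. Math. 153 (1993) 1–9). If $S$ is simple of Lie type in characteristic $r$, its Steinberg character, which is irreducible of degree $|S|_r$ (the $r$-part of $|S|$), extends to $\operatorname{Aut}(S)$.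

For $PSL_2(q)$ the Steinberg character is the permutation character on the $q+1$ points of the projective line, minus $1$; its degree is $q$.

**Guralnick's theorem** (J. Algebra 81 (1983) 304–311). If a nonabelian simple group $S$ has a subgroup $K$ of index $\ell^b>1$, with $\ell$ prime, then one of the following holds:

- (a) $S\cong A_n$, $n=\ell^b$;
- (b) $S\cong PSL_m(q)$ and $\ell^b=(q^m-1)/(q-1)$;
- (c) $S\cong PSL_2(11)$, $\ell^b=11$;
- (d) $S\cong M_{23}$ or $M_{11}$;
- (e) $S\cong PSU_4(2)\cong PSp_4(3)$, $\ell^b=27$.

**Isomorphisms** (Artin; see Kleidman–Liebeck, *The Subgroup Structure of the Finite Classical Groups*, §2.9). The only isomorphisms between simple groups $PSL_m(q)$, $PSL_{m'}(q')$ with $(m,q)\ne(m',q')$ are $PSL_2(4)\cong PSL_2(5)$ and $PSL_2(7)\cong PSL_3(2)$.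

The naive use of these results can stop in two ways, and both come from groups of Lie type having more than one name. The group $PSL_3(2)$, in characteristic $2$, has Steinberg degree $8$. But it has a subgroup of index $8$, since it is $PSL_2(7)$ and $(7^2-1)/(7-1)=8$. So (F1) gives nothing, and in characteristic $7$ the degree $7$ is prime. Likewise $PSp_4(3)$ has Steinberg degree $81$ in characteristic $3$, and it has a subgroup of index $27$; the name $PSU_4(2)$ must be used instead. The first group was excluded in Section 5; for the second we choose the characteristic with care. (Similarly $A_8\cong PSL_4(2)$ has Steinberg degree $64$ and a subgroup of index $8$; it was excluded in Section 6.)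

**Step 1: choose the characteristic $r$.** If $S\cong PSL_m(q)$, let $r$ be the prime dividing $q$. Here the pair $(m,q)$ is unique, since $S\not\cong A_5,PSL_2(7)$. Otherwise, if $S\cong PSU_4(2)$, let $r=2$. Otherwise take any description of $S$ as a group of Lie type, and let $r$ be its characteristic.

**Step 2: check that $|S|_r$ is composite.** With the usual convention for $q$, $|S|_r=q^{|\Phi^+|}$, where $\Phi^+$ is the set of positive roots of $\mathbf G$; for example $q^{m(m-1)/2}$ for $PSL_m(q)$ and for $PSU_m(q)$, and $q^4$ for $PSp_4(q)$. For the Suzuki and Ree groups ${}^2B_2(q_0)$, ${}^2G_2(q_0)$, ${}^2F_4(q_0)$ the values are $q_0^2,q_0^3,q_0^{12}$. So $|S|_r$ is prime only if $|\Phi^+|=1$ and $q=r$, that is, for $S=PSL_2(r)$. As $S$ is simple, $r\ge5$, and this was excluded in Section 5. So $|S|_r$ is composite.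

**Step 3: apply (F1).** Extend the Steinberg character to $\operatorname{Aut}(S)$ and restrict to $G$. This gives $\psi\in\operatorname{Irr}(G|S)$ of composite degree $|S|_r$. By (F1), $S$ has a proper subgroup $K$ of index dividing a power of $r$, so $|S:K|=r^b>1$. Apply Guralnick's theorem with $\ell=r$.

**Step 4: exclude the five outcomes.** Outcomes (a), (c), (d) were excluded in Sections 6, 5, 7, respectively.

In (b), $S\cong PSL_m(q)$, and by uniqueness this is the pair $(m,q)$ from Step 1. So $r\mid q$, while $(q^m-1)/(q-1)=1+q+\dots+q^{m-1}$ is prime to $q$ and equals $r^b>1$. Contradiction.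

In (e), $r^b=27$, so $r=3$. If $S\cong PSL_m(q)$ for some $(m,q)$, then $q=3^f$ by the choice of $r$, and
$$3^{fm(m-1)/2}=|S|_3=|PSU_4(2)|_3=81$$
gives $fm(m-1)/2=4$. For $m\geq4$ the left side is at least $6$, and for $m=3$ it is $3f\ne4$. So $m=2$ and $f=4$. But $|PSL_2(81)|=265680\ne25920=|PSU_4(2)|$. If $S$ is not isomorphic to any $PSL_m(q)$, then Step 1 chose $r=2$. Both possibilities contradict $r=3$.

Every $S$ in the CFSG list is excluded. So Theorem B holds, and Theorem A is the case $N=G$. $\blacksquare$

## 9. Derived length: prime degrees and subgroups of $SL_2(p)$

**Theorem C.** Under the hypothesis of Theorem A, the derived length satisfies $\operatorname{dl}(G)\le|\operatorname{cd}(G)|+2$.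

The natural approach is an induction along the degrees $1=d_1<d_2<\dots<d_k$: one shows that a certain term of the derived series lies in the kernel of every character of degree at most $d_i$. For a monomial character $\lambda^G$ of degree $d_i$, all constituents of $1_H^G$ have degree less than $d_i$, so induction puts a derived subgroup inside $H$, and one more derivation puts it inside $\ker\lambda$. For a non-monomial character, necessarily of prime degree, there is no $H$, and the induction stops. The next lemma handles these characters directly: the group modulo the kernel is so restricted that its derived length can be bounded outright.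

**Lemma 3.** Let $A$ be solvable with a faithful non-monomial $\chi\in\operatorname{Irr}(A)$ of prime degree $p$, and let $i(A)$ be the number of elements of $\operatorname{cd}(A)$ that are $\le p$. Then $\operatorname{dl}(A)\le i(A)+2$.

Keep in mind $A=SL_2(3)$ with $\chi$ of degree $2$. Here $Z(A)$ has order $2$, the group $F$ below is $Q_8$, and $A/F\cong C_3$. One has $i(A)=2$ and $\operatorname{dl}(A)=3$.

*Proof.* **Step 1: abelian normal subgroups are central.** Let $B\trianglelefteq A$ be abelian. By Clifford, $\chi_B=e(\lambda_1+\dots+\lambda_t)$ with $\lambda_i$ linear and $et=p$. If $t>1$, then $t=p$ and $e=1$, and $\chi=\psi^A$ with $\psi(1)=e\lambda_1(1)=1$. So $\chi$ is monomial, a contradiction. Hence $t=1$ and $B$ acts by scalars. As $\chi$ is faithful, $B\le Z:=Z(A)$.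

**Step 2: a subgroup $F$ with $|F:Z|=p^2$.** Since $\chi(1)=p>1$, $A$ is not abelian and $A\ne Z$. Let $F/Z$ be minimal normal in $A/Z$. As $A$ is solvable, $F/Z$ is elementary abelian of some prime exponent. $F$ is nonabelian, since otherwise $F\le Z$ by Step 1. The constituents of $\chi_F$ have a common degree dividing $p$, and it is not $1$, because otherwise $F'\le\ker\chi=1$. So $\chi_F$ is irreducible. The subgroup $Z(F)$ is abelian and normal in $A$, so $Z(F)\le Z$, and therefore $Z(F)=Z$.

Now $|F:Z|=\chi(1)^2=p^2$ (Isaacs, *Character Theory of Finite Groups*, Thm 2.31). In our situation the argument is short. Let $\chi_Z=p\lambda$; here $\lambda$ is faithful. If $x\in F\setminus Z$, there is $y\in F$ with $[x,y]=z\ne1$, and $z\in Z$ as $F/Z$ is abelian. Then $\chi(x)=\chi(x^y)=\chi(xz)=\chi(x)\lambda(z)$ and $\lambda(z)\neq1$, so $\chi(x)=0$. Hence $|F|=\sum_{x\in F}|\chi(x)|^2=|Z|p^2$.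

So $F/Z\cong\mathbb F_p^2$.

**Step 3: an invariant symplectic form.** The group $Z$ is cyclic, because $\lambda$ embeds it in $\mathbb C^\times$. As $F'\le Z$, commutation is bilinear on $F/Z$, and $[x,y]^p=[x^p,y]=1$ since $x^p\in Z$. So commutation is an alternating form on $F/Z$ with values in the subgroup of order $p$ of $Z$. It is nondegenerate since $Z(F)=Z$, and $A$ preserves it, because $[x^a,y^a]=[x,y]^a=[x,y]$.

**Step 4: the centralizer of $F/Z$ is $F$.** Let $D=C_A(F/Z)$. For $c\in D$ and $x\in F$ we have $[x,c]\in Z$, and $x\mapsto[x,c]$ is a homomorphism $F\to Z$ that is trivial on $Z$. So it is a homomorphism $F/Z\to Z$, and its values lie in the subgroup of order $p$. There are at most $p^2$ such homomorphisms. The map $c\mapsto[\,\cdot\,,c]$ is itself a homomorphism from $D$ to the group of these, since $[x,cd]=[x,d][x,c]^d=[x,c][x,d]$, and its kernel is $C_A(F)$. By nondegeneracy, the elements of $F$ already realize $p^2$ homomorphisms, so $D=F\,C_A(F)$. As $\chi_F$ is irreducible, Schur's lemma shows that $C_A(F)$ acts by scalars. As $\chi$ is faithful, $C_A(F)=Z$. Hence $D=F$.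

So $Q=A/F$ is a solvable subgroup of $Sp_2(p)=SL_2(p)$, and it acts irreducibly on $F/Z$, since $F/Z$ is minimal normal in $A/Z$.

**Step 5: reduce to a bound for $Q$.** Since $F'\le Z$, $\operatorname{dl}(F)\le2$, so $\operatorname{dl}(A)\le\operatorname{dl}(Q)+2$. It suffices to show $\operatorname{dl}(Q)\le i(A)$. Note that $1,p\in\operatorname{cd}(A)$, so $i(A)\ge2$, and that $\operatorname{cd}(Q)\subseteq\operatorname{cd}(A)$.

**Step 6: bound $\operatorname{dl}(Q)$.**

*The case $p=2$.* $Q\le SL_2(2)\cong S_3$, so $\operatorname{dl}(Q)\le2\le i(A)$.

*The case $p=3$.* $Q\le SL_2(3)$. This group has no subgroup of index $2$, so its proper subgroups have order at most $8$ and derived length at most $2$. If $\operatorname{dl}(Q)\ge3$, then $Q=SL_2(3)$, which has derived length $3$ and degrees $1,2,3$, so $i(A)\ge3$.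

*The case $p\ge5$.* First suppose $p$ divides $|Q|$. The Sylow $p$-subgroups of $SL_2(p)$ have order $p$; each fixes exactly one line of $\mathbb F_p^2$ and consists of all elements of $SL_2(p)$ that act trivially on that line. If $Q$ has only one Sylow $p$-subgroup, the line it fixes is $Q$-invariant, against irreducibility. If $Q$ has two, they fix different lines, and in a basis taken from these two lines they are the upper and lower unitriangular groups, which generate $SL_2(p)$. Then $Q=SL_2(p)$ is not solvable, a contradiction. So $p\nmid|Q|$.

By Dickson's theorem, the image $\bar Q$ of $Q$ in $PSL_2(p)$ is cyclic, dihedral (including the Klein four-group), $A_4$, $S_4$ or $A_5$, and $A_5$ is not solvable. The kernel of $Q\to\bar Q$ lies in $\{\pm1\}$, which is central.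

- If $\bar Q$ is cyclic, $Q$ is abelian. If $\bar Q$ is dihedral, it has a cyclic subgroup of index $2$, whose preimage in $Q$ is abelian of index $2$. In both cases $\operatorname{dl}(Q)\le2\le i(A)$.
- If $\bar Q=A_4$, then $\operatorname{dl}(Q)\le3$, and $1,3,p\in\operatorname{cd}(A)$ are distinct, so $i(A)\ge3$.
- If $\bar Q=S_4$, then $\operatorname{dl}(Q)\le4$, and $1,2,3,p\in\operatorname{cd}(A)$ are distinct, so $i(A)\ge4$. $\square$

*Proof of Theorem C.* By Theorem A, $G$ is solvable. Let $\operatorname{cd}(G)=\{1=d_1<\dots<d_k\}$ and
$$K_i=\bigcap\{\ker\chi:\chi\in\operatorname{Irr}(G),\ \chi(1)\le d_i\}.$$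
We show by induction on $i$ that
$$G^{(i+2)}\le K_i. \tag{3}$$

**Step 1: $i=1$.** The linear characters have common kernel $G'$, so $K_1=G'\ge G^{(3)}$.

**Step 2: $i\ge2$.** Characters of degree less than $d_i$ are covered by $G^{(i+2)}\le G^{(i+1)}\le K_{i-1}$. So let $\chi(1)=d_i$.

Suppose $\chi=\lambda^G$ with $\lambda$ linear on $H$. Then $|G:H|=d_i>1$. As $1_G$ is a constituent of $1_H^G$, all constituents have degree less than $d_i$, hence at most $d_{i-1}$. So $K_{i-1}\le\ker(1_H^G)\le H$, and by induction $G^{(i+1)}\le K_{i-1}\le H$. Hence $G^{(i+2)}\le H'\le\ker\lambda$. As $G^{(i+2)}$ is normal, (1) gives $G^{(i+2)}\le\ker\chi$.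

Suppose $\chi$ is not monomial. Then $d_i$ is not composite, by hypothesis, so $d_i=p$ is prime. Put $A=G/\ker\chi$. It is solvable, and $\chi$ is a faithful character of $A$. It is not monomial over $A$, because a monomial expression over $A$ would lift to one over $G$. As $\operatorname{cd}(A)\subseteq\operatorname{cd}(G)$, at most $i$ elements of $\operatorname{cd}(A)$ are $\le p=d_i$, that is, $i(A)\le i$. Lemma 3 gives $\operatorname{dl}(A)\le i+2$, which says $G^{(i+2)}\le\ker\chi$.

This proves (3). Since $K_k=1$, we get $G^{(k+2)}=1$, so $\operatorname{dl}(G)\le k+2$. $\blacksquare$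

## 10. Degrees that cannot be exempted

Theorem A exempts the prime degrees from the monomiality assumption. The next result says that certain further exemptions are fatal.

**Proposition D.** The exempted set of degrees (the primes) cannot be enlarged by exempting also the single degree $n$ in either of these cases:

- $n=r-1$, with $r\ge5$ prime, $r\equiv\varepsilon\in\{\pm1\}\pmod4$ and $(r+\varepsilon)/2$ prime (e.g. $n=4,6,10,12,22$);
- $n=2^f$, with $f\ge2$ and $2^f-1$ prime.

It also does not suffice to assume monomiality only for odd composite degrees, or only for degrees that are not prime powers.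

*Proof.* In each case we need a nonsolvable group that satisfies the weakened hypothesis.

**Step 1: $n=r-1$.** The irreducible characters of $PSL_2(r)$ have degrees $1$, $r$, $(r+\varepsilon)/2$ (two of them), $r-1$ and possibly $r+1$. Those of degree $r+1$ are induced from linear characters of the Borel subgroup, hence monomial. The degrees $r$ and $(r+\varepsilon)/2$ are prime. So every irreducible character whose degree is neither prime nor equal to $r-1$ is monomial, yet the group is simple. The primes $r=5,7,11,13,23$, for which $(r+\varepsilon)/2=3,3,5,7,11$, give $n=4,6,10,12,22$.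

**Step 2: $n=2^f$.** Let $q=2^f$ with $f\ge2$ and $q-1$ prime. The simple group $SL_2(q)$ has irreducible degrees $1,\ q-1,\ q,\ q+1$. Those of degree $q+1$ are induced from linear characters of the Borel subgroup, and $q-1$ is prime. So only the degree $q=2^f$ need be exempted.

**Step 3: odd degrees and degrees that are not prime powers.** The group $A_5$ has degrees $1,3,3,4,5$. It has no odd composite degree, and every degree is a prime power (with $1$ counted among the prime powers; in any case the trivial character is monomial). So both weakened hypotheses hold for $A_5$, which is not solvable. $\blacksquare$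

By Section 1, $A_5$ has exactly one non-monomial irreducible character of composite degree, the one of degree $4$. Theorem A says that every nonsolvable group has at least one such character, so in this sense it is numerically optimal. In the other direction, $SL_2(3)$ satisfies the hypothesis of Theorem A although not all of its irreducible characters are monomial.
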